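\title{Singularities of Hamilton--Jacobi equations persist along strong characteristics}

\begin{abstract}
Let $S$ be the value function of a Tonelli-type variational problem with Hamiltonian $H$ of class $C^2$, so that $S$ is the viscosity solution of $S_t+H(t,x,\nabla S)=0$. We prove that a strong characteristic that starts at a point where $S$ is not differentiable stays in the singular set of $S$ for all later times. The proof follows the rate $\delta$ at which the characteristic falls short of being optimal. This rate is a gap in Jensen's inequality for $H$, it is positive exactly at singular points, and an integrated comparison with smooth solutions shows that, once positive, it never vanishes again. We also describe the regular part of a strong characteristic, and we give monotonicity formulas for $\delta$ when $H$ is slightly smoother than $C^2$, depends on $p$ only, or is a quadratic form in $p$.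
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{Setting}

Let $n\ge 1$ and $Q=(0,\infty)\times\mathbb{R}^n$. We study the Cauchy problem
\begin{equation}\label{eq:HJ}
S_t+H(t,x,\nabla S)=0\ \text{ in } Q,\qquad S(0,x)=S_0(x)\ \text{ in }\mathbb{R}^n,
\end{equation}
under the following hypotheses.
\begin{itemize}
\item[(H1)] $H:[0,\infty)\times\mathbb{R}^n\times\mathbb{R}^n\to\mathbb{R}$ is of class $C^2$, and $H_{pp}(t,x,p)$ is positive definite everywhere.
\item[(H2)] The Lagrangian $L(t,x,v)=\sup_p\,(p\cdot v-H(t,x,p))$ is of class $C^2$ with $L_{vv}$ positive definite. There are a function $\theta:[0,\infty)\to\mathbb{R}$ with $\theta(r)/r\to\infty$ as $r\to\infty$ and constants $c_0$, $M$ such that $L(t,x,v)\ge\theta(|v|)-c_0$ and $|L_t|+|L_x|\le M(1+L)$.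
\item[(H3)] $S_0$ is Lipschitz continuous on $\mathbb{R}^n$.
\end{itemize}
Throughout, $S$ is the value function
\begin{equation}\label{eq:value}
S(t,x)=\inf\Big\{S_0(\xi(0))+\int_0^tL(s,\xi(s),\dot\xi(s))\,ds\Big\},
\end{equation}
the infimum being over absolutely continuous arcs $\xi:[0,t]\to\mathbb{R}^n$ with $\xi(t)=x$. Under (H1)--(H3), $S$ is the viscosity solution of \eqref{eq:HJ} and is locally semiconcave in $Q$: near each point, $S$ minus a suitable multiple of $|\cdot|^2$ is concave. The singular set $\Sigma\subset Q$ is the set of points where $S$ is not differentiable.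

\subsection*{The velocity field $v^*$ and what it measures}

We write $X=(t,x)$ for points of $Q$. For $v\in\mathbb{R}^n$ let $\partial S(X;(1,v))$ be the one-sided derivative of $S$ at $X$ in the direction $(1,v)$; it exists and is concave in $v$ because $S$ is semiconcave. Put
\[
Y(X,v)=L(X,v)-\partial S(X;(1,v)),\qquad \delta(X)=\min_vY(X,v).
\]
By (H2), $Y(X,\cdot)$ is strictly convex and superlinear, so it has a unique minimizer, denoted $v^*(X)$.

To see what $Y$ measures, recall dynamic programming: along any arc $\xi$ the function $S$ grows by at most the action,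
\[
S(r,\xi(r))-S(s,\xi(s))\le\int_s^rL(\tau,\xi,\dot\xi)\,d\tau ,
\]
with equality along minimizers. Taking for $\xi$ a straight line we see that $Y\ge0$, and that $Y(X,v)$ is the rate at which motion with velocity $v$ falls short of being optimal. The field $v^*$ chooses the velocity with the smallest loss, and $\delta$ is that loss. We call $\delta$ the \emph{defect}.

Let $\mathcal R(X)$ be the set of \emph{reachable momenta}: all limits of $\nabla_xS(X_k)$, where $X_k\to X$ and $S$ is differentiable at $X_k$. We recall in Section~\ref{sec:prelim} that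
\begin{equation}\label{eq:Y}
Y(X,v)=\max_{p\in\mathcal R(X)}\big[L(X,v)+H(X,p)-p\cdot v\big].
\end{equation}
Each bracket is a Fenchel gap; it is nonnegative and vanishes only for $v=H_p(X,p)$. If $S$ is differentiable at $X$, then $\mathcal R(X)=\{p\}$ with $p=\nabla_xS(X)$, hence $v^*(X)=H_p(X,p)$ is the classical characteristic velocity and $\delta(X)=0$. If $H=\frac12|p|^2$, the bracket is $\frac12|v-p|^2$. Then $v^*(X)$ is the center of the smallest ball containing $\mathcal R(X)$, and $\delta(X)$ is half the square of its radius. In particular, if $\mathcal R(X)=\{p_1,p_2\}$, then $v^*(X)=\frac12(p_1+p_2)$ and $\delta(X)=\frac18|p_1-p_2|^2$; for $n=1$ this is a shock moving with the mean of its two one-sided slopes. In general we shall see that $\delta\ge0$, with $\delta(X)>0$ exactly when $X\in\Sigma$.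

\subsection*{The question}

Let $t_0>0$. A \emph{strong characteristic} is a locally Lipschitz, right-differentiable arc $\mathbf{x}:[t_0,\infty)\to\mathbb{R}^n$, with graph in $Q$, such that
\[
\dot{\mathbf{x}}_+(t)=v^*(t,\mathbf{x}(t))\qquad\text{for every }t\ge t_0 .
\]
Along it we write $X(t)=(t,\mathbf{x}(t))$, $v(t)=\dot{\mathbf{x}}_+(t)$ and $\delta(t)=\delta(X(t))$. It is known \cite{source} that (a) if $X(t_0)\in\overline\Sigma$, then $X(t)\in\overline\Sigma$ for all $t\ge t_0$; and (b) if $X(t_0)\in\Sigma$, then $X(t)\in\Sigma$ on some interval $[t_0,t_1)$. The question posed in \cite{source}, for $n\ge2$, is whether singularities propagate indefinitely: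
\begin{itemize}
\item[(c)] if $X(t_0)\in\Sigma$, then $X(t)\in\Sigma$ for all $t\in[t_0,\infty)$.
\end{itemize}

The picture of a shock, into which optimal trajectories run from both sides, suggests that the answer is yes. What could go wrong is that the reachable momenta come together, so that $\delta(t)\to0$ as $t\uparrow t_1$ and $X(t_1)$ is a regular point in $\overline\Sigma$. Statement (a) allows this, and (b) does not control the approach to $t_1$ from the left.

\begin{theorem}\label{thm:main}
Under (H1)--(H3), condition (c) holds for every strong characteristic.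
\end{theorem}

\begin{theorem}\label{thm:structure}
Assume (H1)--(H3). For every strong characteristic there is $t^*\in[t_0,\infty]$ such that $X(t)\notin\Sigma$ for $t_0\le t<t^*$ and $X(t)\in\Sigma$ for all $t>t^*$. For every $r\in(t_0,t^*)$, the arc $\mathbf{x}|_{[t_0,r]}$ is the final piece of a minimizer for $S(X(r))$, hence a classical ($C^2$) characteristic.
\end{theorem}

\begin{theorem}\label{thm:rate}
Assume (H1)--(H3), and let $\mathbf x$ be a strong characteristic.
\begin{itemize}
\item[(i)] Assume in addition either that $H_{tp},H_{xp},H_{pp}$ are locally Lipschitz in $p$, locally uniformly in $(t,x)$ (for example $H\in C^3$), or that $H=H(p)$. Then for every $T>t_0$ there is $C$ such that $e^{Ct}\delta(t)$ is nondecreasing on $[t_0,T]$.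
\item[(ii)] If $H(p)=\frac12\langle Np,p\rangle$ with $N$ constant, symmetric and positive definite, then $t^2\delta(t)$ is nondecreasing on $[t_0,\infty)$. The exponent $2$ is sharp.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} does not follow from Theorem~\ref{thm:rate}, because it assumes only $H\in C^2$.

\subsection*{The idea}

At a singular point $X(s)$ several minimizers arrive, with momenta $p_i$. Label the $i$-th one by its position $z_i$ at an earlier time $t_*$. Let $a_i(X)$ be $S(t_*,z_i)$ plus the action of the Hamiltonian orbit that leads from $(t_*,z_i)$ to $X$. This is a smooth solution of the equation near $X(s)$, and $S\le a_i$ with equality at $X(s)$. Comparing $S$ with a weighted mean of the $a_i$ along the characteristic gives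
\[
\int_s^r\delta\,d\tau\ \ge\ \int_s^rJ\,d\tau ,\qquad J(s)=\delta(s),
\]
where $J(\tau)$ is a Jensen gap of $H$ at the momenta $\nabla_xa_i(X(\tau))$ (Lemma~\ref{lem:compare}). For quadratic $H$ one may take $t_*=0$; then $J(\tau)=(s/\tau)^2\delta(s)$ exactly, whatever the curve, and Theorem~\ref{thm:rate}(ii) follows (Section~\ref{sec:quadratic}).

For $H\in C^2$ the natural estimate is only $J'\ge-C\sqrt J$, which alone would allow vanishing in finite time. We add to it the fact that $J$ is nearly constant on all of $[s,t_1]$ if $X(t_1)$ is a regular point and $s$ is close to $t_1$. The reason is that all momenta are then close to a single one, so that they depend almost linearly on the labels $z_i$, and the labels do not move. Near constancy alone allows geometric decay of $\delta$ on dyadic intervals, but only at a slow rate; at such a rate the errors in the first estimate are summable. A dyadic iteration makes this precise (Section~\ref{sec:proof}).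

\section{Preliminaries}\label{sec:prelim}

\subsection*{Legendre duality}

Since $H(t,x,\cdot)$ is convex and finite, it is the conjugate of $L(t,x,\cdot)$. Thus $L+H\ge p\cdot v$, and
\begin{equation}\label{eq:dual}
L(t,x,v)+H(t,x,p)=p\cdot v\iff p=L_v(t,x,v)\iff v=H_p(t,x,p).
\end{equation}
Differentiating $L=p\cdot v-H(t,x,p)$, with $p=L_v(t,x,v)$, gives $L_x=-H_x$ and $L_t=-H_t$ at dual pairs.

The constant in (H2) satisfies $M\ge0$, because $1+L>0$ for large $|v|$. If $M>0$, then (H2) forces $L\ge-1$; if $M=0$, then $L=L(v)$ is continuous and coercive. In both cases $L$ is bounded below, so by superlinearity, for each $K$ there is $C_K$ with $L(t,x,v)\ge K|v|-C_K$.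

\subsection*{Minimizers}

For each $(t,x)\in Q$ the infimum in \eqref{eq:value} is attained. Indeed, if $K$ is a Lipschitz constant of $S_0$, then $S_0(\xi(0))\ge S_0(x)-K\int_0^t|\dot\xi|$ and $L\ge(K+1)|\dot\xi|-C_{K+1}$, so minimizing sequences stay bounded and have bounded action; Tonelli's theorem applies because $L$ is continuous, bounded below, and convex and superlinear in $v$. If $\xi$ is a minimizer for $(t,x)$ and $0<r<t$, then $\xi|_{[0,r]}$ is a minimizer for $(r,\xi(r))$ and $S(t,x)=S(r,\xi(r))+\int_r^tL(s,\xi,\dot\xi)\,ds$.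

\begin{lemma}\label{lem:regularity}
Every minimizer $\xi$ is of class $C^1$, and with $p(s)=L_v(s,\xi(s),\dot\xi(s))$ it solves
\begin{equation}\label{eq:Ham}
\dot\xi=H_p(s,\xi,p),\qquad \dot p=-H_x(s,\xi,p).
\end{equation}
\end{lemma}

The point is to show that $\xi$ is Lipschitz; this is where the bound on $L_t$ in (H2) enters. The proof is in the Appendix. We call $p(t)$ the \emph{final momentum} of a minimizer $\xi$ for $(t,x)$. Since the right-hand sides in \eqref{eq:Ham} are $C^1$ functions of $(s,\xi,p)$, a minimizer is determined by its end point and its final momentum.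

\subsection*{Semiconcavity}

Let $D^*S(X)$ be the set of limits of $\nabla_{t,x}S(X_k)$, where $X_k\to X$ and $S$ is differentiable at $X_k$. We use the following standard facts about locally semiconcave functions \cite{CS}.
\begin{itemize}
\item $S$ is locally Lipschitz in $Q$; each $D^*S(X)$ is nonempty and compact.
\item $S$ is differentiable at $X$ if and only if $D^*S(X)$ is a singleton, and then $D^*S(X)=\{\nabla_{t,x} S(X)\}$.
\item $\partial S(X;\omega)=\min_{P\in D^*S(X)}P\cdot\omega$ for every direction $\omega$.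
\end{itemize}
At points of differentiability the viscosity solution $S$ satisfies $S_t=-H(X,\nabla_xS)$. Passing to limits,
\begin{equation}\label{eq:Dstar}
D^*S(X)=\{(-H(X,p),p):p\in\mathcal R(X)\}.
\end{equation}
Hence $\mathcal R(X)$ is nonempty and compact, $X\in\Sigma$ if and only if $\mathcal R(X)$ has more than one element, and \eqref{eq:Y} is the third fact with $\omega=(1,v)$. Since $S$ is locally Lipschitz, $\mathcal R$ is locally bounded. Its graph is closed (choose a diagonal sequence): if $X_k\to X$, $p_k\in\mathcal R(X_k)$ and $p_k\to p$, then $p\in\mathcal R(X)$.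

\subsection*{Weighted variance}

For weights $\lambda_i>0$ with $\sum_i\lambda_i=1$ and vectors $w_i$, put $\bar w=\sum_i\lambda_iw_i$ and
\begin{equation}\label{eq:var}
\operatorname{Var}(w)=\sum_i\lambda_i|w_i-\bar w|^2=\frac12\sum_{i,j}\lambda_i\lambda_j|w_i-w_j|^2 .
\end{equation}
The last expression shows that a $\kappa$-Lipschitz map $G$ satisfies $\operatorname{Var}(G(w))\le\kappa^2\operatorname{Var}(w)$, where $G(w)$ is the family $(G(w_i))$. The first shows that $\operatorname{Var}^{1/2}$ is a seminorm on families $(w_i)$.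

\subsection*{Dini derivatives}

Write $\overline Df(s)=\limsup_{u\downarrow0}\frac{f(s+u)-f(s)}u$ for the upper right Dini derivative. If $w>0$ is of class $C^1$, then
\begin{equation}\label{eq:product}
\overline D(wf)(s)=w(s)\overline Df(s)+w'(s)f(s),
\end{equation}
because $(wf)(s+u)-(wf)(s)=w(s+u)\big(f(s+u)-f(s)\big)+\big(w(s+u)-w(s)\big)f(s)$.

\begin{lemma}\label{lem:monotone}
If $f:[a,b]\to\mathbb{R}$ satisfies $\limsup_{s\uparrow t}f(s)\le f(t)$ for $t\in(a,b]$ and $\overline Df\ge0$ on $[a,b)$, then $f(b)\ge f(a)$.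
\end{lemma}

\begin{proof}
Let $\epsilon>0$, $g(t)=f(t)+\epsilon(t-a)$ and $c=\sup\{t\in[a,b]:g(t)\ge g(a)\}$. The limsup condition gives $g(c)\ge g(a)$. If $c<b$, then $\overline Dg(c)\ge\epsilon>0$ yields some $t\in(c,b]$ with $g(t)\ge g(c)\ge g(a)$, contradicting the choice of $c$. So $c=b$ and $g(b)\ge g(a)$; let $\epsilon\to0$.
\end{proof}

\section{The defect along a strong characteristic}\label{sec:defect}

The first lemma expresses $\delta$ as a Jensen gap, with weights that will be used to average comparison functions.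

\begin{lemma}\label{lem:defect}
Let $X\in Q$, $v^*=v^*(X)$ and $p^*=L_v(X,v^*)$. There are finitely many $p_i\in\mathcal R(X)$ and $\lambda_i>0$ with $\sum\lambda_i=1$ such that
\begin{equation}\label{eq:jensen}
\sum_i\lambda_ip_i=p^*,\qquad \delta(X)=\sum_i\lambda_iH(X,p_i)-H(X,p^*)\ge0 .
\end{equation}
Moreover $\delta(X)=0$ if and only if $X\notin\Sigma$, and $\delta$ is upper semicontinuous on $Q$.
\end{lemma}

\begin{proof}
By \eqref{eq:Y}, $v^*$ minimizes $L(X,\cdot)+\varphi$ with $\varphi(v)=\max_{p\in\mathcal R(X)}(H(X,p)-p\cdot v)$. The subdifferential at $v^*$ of this maximum of affine functions over a compact set is the convex hull of the vectors $-p$ for which the maximum is attained. Optimality, $0\in L_v(X,v^*)+\partial\varphi(v^*)$, therefore gives $p^*=\sum\lambda_ip_i$, a finite convex combination of $p_i\in\mathcal R(X)$ with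
\[
L(X,v^*)+H(X,p_i)-p_i\cdot v^*=Y(X,v^*)=\delta(X)\qquad\text{for every }i .
\]
Averaging and using $L(X,v^*)=p^*\cdot v^*-H(X,p^*)$ gives the formula for $\delta$; convexity of $H$ gives $\delta\ge0$.

If $\delta(X)=0$, then every $p\in\mathcal R(X)$ satisfies $0\le L(X,v^*)+H(X,p)-p\cdot v^*\le Y(X,v^*)=0$, so $p=L_v(X,v^*)=p^*$ by \eqref{eq:dual}. Thus $\mathcal R(X)$ is a singleton and $X\notin\Sigma$. Conversely, if $\mathcal R(X)$ is a singleton, all $p_i$ equal $p^*$ and $\delta(X)=0$.

For upper semicontinuity let $X_k\to X$ with $\delta(X_k)\to\limsup_{X'\to X}\delta(X')$, and put $v=v^*(X)$. For some $p_k\in\mathcal R(X_k)$ we have $\delta(X_k)\le Y(X_k,v)=L(X_k,v)+H(X_k,p_k)-p_k\cdot v$. Along a subsequence $p_k\to p\in\mathcal R(X)$, and the right-hand side tends to $L(X,v)+H(X,p)-p\cdot v\le Y(X,v)=\delta(X)$.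
\end{proof}

Strict convexity of $H$ is what makes $\delta$ detect singularities: a Jensen gap vanishes at several $p_i$ if $H$ is affine on their convex hull.

Now let $\mathbf x$ be a strong characteristic. By Lemma~\ref{lem:defect} and the continuity of $X(\cdot)$, the function $\delta(\cdot)$ is upper semicontinuous on $[t_0,\infty)$. Since $S$ is locally Lipschitz and $\mathbf x$ is locally Lipschitz and right-differentiable, $S\circ X$ is locally Lipschitz with right derivative $\partial S(X;(1,v))=L(X,v)-\delta$. The function $v(\cdot)$ is locally bounded, and it is measurable as a pointwise limit of difference quotients. The same holds for the right derivative of $S\circ X$, hence for $\delta(\cdot)$. Therefore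
\begin{equation}\label{eq:balance}
S(X(r))-S(X(s))=\int_s^r\big(L(X,v)-\delta\big)\,d\tau\qquad(t_0\le s\le r).
\end{equation}

For $\hat X\in Q$ and $p\in\mathcal R(\hat X)$, a \emph{comparison function} at $(\hat X,p)$ is a $C^2$ function $a$ on an open set $W\ni\hat X$ such that
\[
a_t+H(t,x,\nabla_xa)=0\ \text{ and }\ S\le a\ \text{ in }W,\qquad S(\hat X)=a(\hat X),\quad\nabla_xa(\hat X)=p .
\]
Such functions always exist (Section~\ref{sec:fields}); for quadratic $H$ they are explicit (Section~\ref{sec:quadratic}).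

\begin{lemma}[Key inequality]\label{lem:compare}
Let $s\ge t_0$, let $(\lambda_i,p_i)$ be as in Lemma~\ref{lem:defect} at $X(s)$, and let $a_i$ on $W_i$ be comparison functions at $(X(s),p_i)$. Put $\pi_i(\tau)=\nabla_xa_i(X(\tau))$, $\bar\pi=\sum\lambda_i\pi_i$ and
\begin{equation}\label{eq:J}
J(\tau)=\sum_i\lambda_iH(X(\tau),\pi_i(\tau))-H(X(\tau),\bar\pi(\tau)).
\end{equation}
Then $J(s)=\delta(s)$, and $\int_s^r\delta\,d\tau\ge\int_s^rJ\,d\tau$ for every $r>s$ with $X([s,r])\subset\bigcap_iW_i$.
\end{lemma}

\begin{proof}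
$J(s)=\delta(s)$ is \eqref{eq:jensen}. Since $S(X(r))\le a_i(X(r))$ and $S(X(s))=a_i(X(s))$, \eqref{eq:balance} and the equation for $a_i$ give
\[
\int_s^r\big(L(X,v)-\delta\big)\,d\tau\le a_i(X(r))-a_i(X(s))=\int_s^r\big(\pi_i\cdot v-H(X,\pi_i)\big)\,d\tau .
\]
Average with the weights $\lambda_i$ and use $L(X,v)-\bar\pi\cdot v\ge-H(X,\bar\pi)$:
\[
\int_s^r\delta\,d\tau\ge\int_s^r\Big(L(X,v)-\bar\pi\cdot v+\sum_i\lambda_iH(X,\pi_i)\Big)d\tau\ge\int_s^rJ\,d\tau .\qedhere
\]
\end{proof}

The inequality of Lemma~\ref{lem:compare} is integrated, but it starts from an equality, and this gives information on $\delta$ immediately to the right of $s$.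

\begin{lemma}\label{lem:dini}
In the situation of Lemma~\ref{lem:compare}:
\begin{itemize}
\item[(i)] if $\delta(s)>0$, then $\delta$ does not vanish identically on any interval $(s,r)$, $r>s$;
\item[(ii)] $J$ is right-differentiable at $s$, and $\overline D\delta(s)\ge J'_+(s)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $J$ is continuous and $J(s)=\delta(s)>0$, so $\int_s^{r'}\delta\ge\int_s^{r'}J>0$ for all $r'>s$ close to $s$.

(ii) $X$ is right-differentiable at $s$, and $J$ is a $C^1$ function of $X(\tau)$ near $\tau=s$. If $\overline D\delta(s)<J'_+(s)$, there is $\epsilon>0$ with $\delta(s+u)\le\delta(s)+(J'_+(s)-\epsilon)u$ for all small $u>0$, while $J(s+u)=\delta(s)+J'_+(s)u+o(u)$. Integrating, $\int_s^{s+u}(\delta-J)\,d\tau\le-\frac\epsilon2u^2+o(u^2)<0$ for small $u$, contrary to Lemma~\ref{lem:compare}.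
\end{proof}

\section{The model case: quadratic Hamiltonians}\label{sec:quadratic}

We prove Theorem~\ref{thm:rate}(ii). Everything is explicit here, and the role of the labels $z_i$ is fully visible.

\begin{proof}[Proof of Theorem~\ref{thm:rate}(ii)]
Let $H(p)=\frac12\langle Np,p\rangle$, so $L(v)=\frac12\langle N^{-1}v,v\rangle$. By Jensen's inequality, among all arcs from $(0,z)$ to $(t,x)$ the straight one has the least action. Hence
\[
S(t,x)=\min_{z}a_z(t,x),\qquad a_z(t,x)=S_0(z)+\frac1{2t}\langle N^{-1}(x-z),x-z\rangle ,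
\]
the minimum being attained because $S_0$ is Lipschitz. Each $a_z$ is smooth in $Q$, $S\le a_z$, and $\nabla_xa_z=N^{-1}(x-z)/t$, $\partial_ta_z=-\frac1{2t^2}\langle N^{-1}(x-z),x-z\rangle=-H(\nabla_xa_z)$.

\emph{If $p\in\mathcal R(t,x)$, then $a_z$ with $z=x-tNp$ is a comparison function at $((t,x),p)$.} Only $S(t,x)=a_z(t,x)$ needs proof. Let $X_k=(t_k,x_k)\to(t,x)$ be points of differentiability with $\nabla_xS(X_k)\to p$, and choose $z_k$ with $S(X_k)=a_{z_k}(X_k)$. The function $a_{z_k}-S\ge0$ vanishes at $X_k$, so $\nabla_xS(X_k)=N^{-1}(x_k-z_k)/t_k$, that is, $z_k=x_k-t_kN\nabla_xS(X_k)\to z$. Let $k\to\infty$ in $S(X_k)=a_{z_k}(X_k)$.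

So in Lemma~\ref{lem:compare} we may take $a_i=a_{z_i}$ with $z_i=\mathbf{x}(s)-sNp_i$. Then $\pi_i(\tau)=N^{-1}(\mathbf x(\tau)-z_i)/\tau$, and since $H$ is quadratic,
\[
J(\tau)=\frac12\sum_i\lambda_i\langle N(\pi_i-\bar\pi),\pi_i-\bar\pi\rangle=\frac1{2\tau^2}\sum_i\lambda_i\langle N^{-1}(z_i-\bar z),z_i-\bar z\rangle .
\]
The position $\mathbf x(\tau)$ has dropped out: the spread of the momenta is that of the fixed labels, divided by $\tau$. Hence $\tau^2J(\tau)=s^2\delta(s)$ and $J'_+(s)=-2\delta(s)/s$. Lemma~\ref{lem:dini}(ii) gives $\overline D\delta(s)\ge-\frac2s\delta(s)$, and so $\overline D(t^2\delta)\ge0$ on $[t_0,\infty)$ by \eqref{eq:product}. As $\delta(\cdot)$ is upper semicontinuous, Lemma~\ref{lem:monotone} shows that $t^2\delta(t)$ is nondecreasing.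

\emph{Sharpness.} Take $N=I$, a unit vector $e$, $K>0$, $S_0(y)=K\min\{|y-e|,|y+e|\}$, $t_0\ge1/K$ and $\mathbf x\equiv0$. For $t\ge t_0$ the strictly convex function $y\mapsto K|y\mp e|+|y|^2/(2t)$ has the unique minimizer $\pm e$, because there its subdifferential, the closed ball of radius $K$ centered at $\pm e/t$, contains $0$ by $1/t\le K$. So $S(t,0)=a_z(t,0)$ exactly for $z=\pm e$, and the statement on $\mathcal R$ just proved gives $\mathcal R(t,0)\subset\{e/t,-e/t\}$. By the symmetry $S(t,-x)=S(t,x)$ the nonempty set $\mathcal R(t,0)$ is symmetric, so $\mathcal R(t,0)=\{e/t,-e/t\}$. By \eqref{eq:Y}, $Y((t,0),v)=\frac12|v|^2+\frac1{2t^2}+\frac1t|e\cdot v|$. Hence $v^*(t,0)=0$, the arc $\mathbf x\equiv0$ is a strong characteristic, and $\delta(t)=\frac1{2t^2}$. Thus $t^2\delta$ is constant, and $t^\gamma\delta$ is decreasing for every $\gamma<2$.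
\end{proof}

\subsection*{What changes for general $H$}

First, the comparison functions have to be constructed. They exist only locally, because the Hamiltonian orbits issuing from one point may focus; we start them at a time $t_*$ shortly before $s$. This is done in Section~\ref{sec:fields}.

Second, $J$ now depends on the position of the curve. By \eqref{eq:J} its derivative contains sums such as $\sum\lambda_i[H_x(X,\pi_i)-H_x(X,\bar\pi)]$. If $H_x$ has a Lipschitz derivative in $p$, the linear terms cancel and the sum is $O(\sum\lambda_i|\pi_i-\bar\pi|^2)=O(J)$. This leads to $J'\ge-CJ$ and to Theorem~\ref{thm:rate}(i). If $H$ is only $C^2$, we have only a bound of first order, $O(\sum\lambda_i|\pi_i-\bar\pi|)=O(\sqrt J)$, and an inequality $\delta'\ge-C\sqrt\delta$ does not prevent vanishing in finite time: $y(t)=(t_1-t)^2$ solves $y'=-2\sqrt y$ for $t<t_1$. Section~\ref{sec:proof} deals with this.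

\section{Local families of comparison functions}\label{sec:fields}

We need comparison functions as members of one family $S(t_*,z)+A(z,\cdot)$, indexed by the starting position $z$ at a common time $t_*$. Here $A(z,X)$ is the action of the orbit that goes from $(t_*,z)$ to $X$. In the quadratic case with $t_*=0$ this would be $a_z$. We write $A_x$ for the gradient in $x$ and $A_{xz}$ for the matrix of derivatives of $A_x$ in $z$.

\begin{lemma}\label{lem:field}
Let $\hat X=(\hat t,\hat x)\in Q$ and $\hat p\in\mathbb{R}^n$. For all small $\varepsilon>0$, with $t_*=\hat t-\varepsilon>0$, there are $\hat z\in\mathbb{R}^n$, open sets $U\ni\hat z$, $W\ni\hat X$, $B\ni\hat p$, a function $A\in C^2(U\times W)$ and a continuous map $z:W\times B\to U$ with the following properties.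
\begin{itemize}
\item[(1)] $A_t+H(t,x,A_x)=0$ and $S(X)\le S(t_*,z)+A(z,X)$ for $(z,X)\in U\times W$.
\item[(2)] $z(\hat X,\hat p)=\hat z$, and $A_x(z(X,p),X)=p$ for $(X,p)\in W\times B$.
\item[(3)] If $X\in W$ and $p\in\mathcal R(X)\cap B$, then $S(X)=S(t_*,z(X,p))+A(z(X,p),X)$.
\item[(4)] $A_{xz}(\hat z,\hat X)$ is invertible.
\end{itemize}
If $(\hat X,\hat p)$ ranges over a compact subset of $Q\times\mathbb{R}^n$, one $\varepsilon$ can be used for all, with $|A_{xx}(\hat z,\hat X)|$ uniformly bounded.
\end{lemma}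

\begin{proof}
\emph{Construction of $A$.} Let $(\hat X,\hat p)$ range over a compact set, possibly a single point. There is $\varepsilon_0>0$ such that the solutions of \eqref{eq:Ham} with data $(\hat x,\hat p)$ at time $\hat t$ exist on $[\hat t-\varepsilon_0,\hat t]\subset(0,\infty)$ and stay in a fixed compact set. For $\varepsilon\le\varepsilon_0$ let $(\hat z,\hat\eta)$ be the state at time $t_*=\hat t-\varepsilon$. Let $(y,m)(t;z,\eta)$ be the solution of \eqref{eq:Ham} (position $y$, momentum $m$) with data $(z,\eta)$ at time $t_*$. It is defined near the orbit just considered and is of class $C^1$, because $H\in C^2$. Its derivatives in $\eta$ satisfy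
\[
\dot y_\eta=H_{px}y_\eta+H_{pp}m_\eta,\qquad\dot m_\eta=-H_{xx}y_\eta-H_{xp}m_\eta,\qquad(y_\eta,m_\eta)(t_*)=(0,I),
\]
with bounded coefficients along the orbits. So on $[t_*,\hat t]$ we have $y_\eta=O(\varepsilon)$ and $m_\eta=I+O(\varepsilon)$. Integrating the first equation once more gives $y_\eta(\hat t)=\varepsilon(H_{pp}(\hat X,\hat p)+o(1))$ as $\varepsilon\to0$, uniformly on the compact set. Fix $\varepsilon$ so small that $y_\eta(\hat t;\hat z,\hat\eta)$ is invertible, with a uniformly bounded inverse. By the implicit function theorem there are open sets $U\ni\hat z$, $V\ni\hat\eta$ and $W\ni\hat X$, with $W\subset\{t>t_*\}$, such that for $z\in U$ and $X=(t,x)\in W$ the equation $y(t;z,\eta)=x$ has exactly one solution $\eta=h(z,X)$ in $V$, and $h\in C^1$. Put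
\[
\mathcal A(t,z,\eta)=\int_{t_*}^tL(s,y,\dot y)\,ds,\qquad A(z,X)=\mathcal A(t,z,h(z,X)).
\]

\emph{Derivatives of $A$.} Along orbits $L_v=m$ and $L_x=-H_x=\dot m$. Hence $\partial_\eta L(s,y,\dot y)=\dot m\cdot y_\eta+m\cdot\dot y_\eta=\frac{d}{ds}(m\cdot y_\eta)$, and in the same way $\partial_zL(s,y,\dot y)=\frac d{ds}(m\cdot y_z)$. At $s=t_*$ we have $y_\eta=0$, $y_z=I$ and $m=\eta$. So
\[
\mathcal A_\eta=m\cdot y_\eta,\qquad\mathcal A_z=m\cdot y_z-\eta,\qquad\mathcal A_t=L=m\cdot\dot y-H .
\]
Differentiating $y(t;z,h(z,t,x))=x$ gives $y_\eta h_x=I$, $y_z+y_\eta h_z=0$ and $\dot y+y_\eta h_t=0$. Therefore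
\begin{align*}
A_x&=\mathcal A_\eta h_x=m(t;z,h),\\
A_z&=\mathcal A_z+\mathcal A_\eta h_z=-h,\\
A_t&=\mathcal A_t+\mathcal A_\eta h_t=-H(t,x,A_x).
\end{align*}
All three are $C^1$, so $A\in C^2$ and the equation in (1) holds. Moreover $A_{zx}=-h_x=-y_\eta^{-1}$ is invertible, hence so is its transpose $A_{xz}$, which gives (4); and $A_{xx}=m_\eta y_\eta^{-1}$ is bounded at $(\hat z,\hat X)$ as claimed. Following a minimizer for $(t_*,z)$ by the orbit from $(t_*,z)$ to $X$, whose action is $A(z,X)$, gives an admissible arc for $S(X)$. This is the inequality in (1).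

\emph{The map $z$.} For $(X,p)$ near $(\hat X,\hat p)$ let $z(X,p)$ be the position at time $t_*$ of the orbit with data $(x,p)$ at time $t$. It is continuous and $z(\hat X,\hat p)=\hat z$. After shrinking $W$ and choosing $B$ small, the state of this orbit at $t_*$ lies in $U\times V$; by uniqueness its momentum there is $h(z(X,p),X)$. So $A_x(z(X,p),X)=m(t)=p$, which is (2).

\emph{Proof of (3).} We proceed in three steps.

(3a) Let $X\in W$ and let $\xi$ be a minimizer for $X$ with final momentum $p\in B$. By Lemma~\ref{lem:regularity} and uniqueness for \eqref{eq:Ham}, $\xi$ on $[t_*,t]$ is the orbit just described. So $S(X)=S(t_*,z)+A(z,X)$ with $z=z(X,p)$. By (1), $S-A(z,\cdot)$ has a maximum over $W$ at $X$. Hence, if $S$ is differentiable at $X$, then $\nabla_xS(X)=A_x(z,X)=p$.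

(3b) \emph{If $S$ is differentiable at some point $X\in Q$, every minimizer for $X$ has final momentum $\nabla_xS(X)$.} Indeed, let $p$ be its final momentum, use the construction above with base point $(X,p)$ in place of $(\hat X,\hat p)$, and apply (3a).

(3c) Let $X\in W$ and $p\in\mathcal R(X)\cap B$. Choose points of differentiability $X_k\to X$ with $p_k=\nabla_xS(X_k)\to p$. For large $k$ we have $X_k\in W$ and $p_k\in B$, and by (3b) a minimizer for $X_k$ has final momentum $p_k$. So (3a) gives $S(X_k)=S(t_*,z(X_k,p_k))+A(z(X_k,p_k),X_k)$; let $k\to\infty$.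
\end{proof}

\begin{corollary}\label{cor:exist}
For every $\hat X\in Q$ and $\hat p\in\mathcal R(\hat X)$ the function $a=S(t_*,\hat z)+A(\hat z,\cdot)$ of Lemma~\ref{lem:field} is a comparison function at $(\hat X,\hat p)$. If $\hat X$ ranges over a compact subset of $Q$ and $\hat p$ over $\mathcal R(\hat X)$, then these functions can be chosen with $|\nabla_x^2a(\hat X)|$ uniformly bounded.
\end{corollary}

\begin{proof}
The equation and $S\le a$ are (1), $\nabla_xa(\hat X)=\hat p$ is (2), and $S(\hat X)=a(\hat X)$ is (3) with $X=\hat X$ and $p=\hat p$. The last statement follows from that of the lemma, since $\mathcal R$ is locally bounded.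
\end{proof}

\section{Singularities do not disappear}\label{sec:proof}

The core of the paper is the following statement about the approach to a regular point from the left. Fix a strong characteristic $\mathbf x$.

\begin{proposition}\label{prop:left}
Let $t_1>t_0$ and $\delta(t_1)=0$. Then $\delta=0$ on $[t_1-\eta,t_1]$ for some $\eta\in(0,t_1-t_0]$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:left}]
By Lemma~\ref{lem:defect} we have to show that $\delta(t_0)>0$ implies $\delta>0$ on $[t_0,\infty)$. Suppose $\delta(t_0)>0$ but $\delta(t')=0$ for some $t'>t_0$. Let $\sigma$ be the infimum of all $\tau\in[t_0,t']$ such that $\delta=0$ on $[\tau,t']$. By Proposition~\ref{prop:left}, $\sigma<t'$; moreover $\delta=0$ on $(\sigma,t']$. We claim that $\delta(\sigma)>0$. For $\sigma=t_0$ this is our assumption. For $\sigma>t_0$, if $\delta(\sigma)=0$, Proposition~\ref{prop:left} at $\sigma$ would give a smaller admissible $\tau$. But $\delta(\sigma)>0$ together with $\delta=0$ on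 $(\sigma,t']$ contradicts Lemma~\ref{lem:dini}(i), which applies at $s=\sigma$ by Corollary~\ref{cor:exist}.
\end{proof}

Statements (a) and (b) of the introduction are not used here.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $t^*=\inf\{t\ge t_0:X(t)\in\Sigma\}$, with $\inf\emptyset=\infty$. If $t>t^*$, there is $t'\in[t^*,t)$ with $X(t')\in\Sigma$, and Theorem~\ref{thm:main} applied to $\mathbf x|_{[t',\infty)}$ gives $X(t)\in\Sigma$. If $t_0<r<t^*$, then $\delta=0$ on $[t_0,r]$, and \eqref{eq:balance} reads $S(X(r))=S(X(t_0))+\int_{t_0}^rL(\tau,\mathbf x,\dot{\mathbf x})\,d\tau$. So a minimizer for $X(t_0)$ followed by $\mathbf x|_{[t_0,r]}$ is a minimizer for $X(r)$. By Lemma~\ref{lem:regularity} it solves \eqref{eq:Ham}, so $\dot{\mathbf x}=H_p$ is $C^1$.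
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:left}]
Suppose the claim fails. Then
\begin{equation}\label{eq:contra}
\text{every interval }[t_1-\eta,t_1)\text{ contains }s\text{ with }\delta(s)>0,\qquad\lim_{t\uparrow t_1}\delta(t)=0,
\end{equation}
the limit because $\delta\ge0$ is upper semicontinuous. We shall show that $\delta$ stays away from $0$ along a sequence tending to $t_1$.

\medskip\noindent\textbf{Step 0: one family for all $s$ near $t_1$.}
Put $X_1=X(t_1)$. Since $\delta(t_1)=0$, $S$ is differentiable at $X_1$ and $\mathcal R(X_1)=\{p_1^\circ\}$ with $p_1^\circ=\nabla_xS(X_1)$. Apply Lemma~\ref{lem:field} with $\hat X=X_1$, $\hat p=p_1^\circ$, and let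
\[
N=H_{pp}(X_1,p_1^\circ),\qquad\Psi=A_{xz}(\hat z,X_1),\qquad\Lambda=N^{1/2}\Psi,\qquad C_0=|\Lambda^{-1}| .
\]
Let $\kappa\in(0,\frac12)$ be a constant, to be fixed in Step~1 in terms of $C_0$ only. By continuity, and since $A_x(\hat z,X_1)=p_1^\circ$, there are open balls $U_0\ni\hat z$, $W_0\ni X_1$, $B_0\ni p_1^\circ$, with the closures of $U_0$ and $W_0$ compact in $U$ and $W$, such that
\begin{itemize}
\item[($\alpha$)] $(1-\kappa)N\le H_{pp}(X,p)\le(1+\kappa)N$ for $X\in W_0$, $p\in B_0$;
\item[($\beta$)] $|N^{1/2}(A_{xz}(z,X)-\Psi)|\le\kappa$ and $A_x(z,X)\in B_0$ for $z\in U_0$, $X\in W_0$.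
\end{itemize}
Since $\mathcal R$ is locally bounded with closed graph, the sets $\mathcal R(X(s))$ converge to $p_1^\circ$ uniformly as $s\uparrow t_1$. So for $s<t_1$ close to $t_1$ we have $X([s,t_1])\subset W_0$, $\mathcal R(X(s))\subset B$, and $z(X(s),p)\in U_0$ for all $p\in\mathcal R(X(s))$.

Fix such an $s$ with $\delta(s)>0$, take $(\lambda_i,p_i)$ from Lemma~\ref{lem:defect} at $X(s)$, and put $z_i=z(X(s),p_i)$. By Lemma~\ref{lem:field}(1)--(3), $a_i=S(t_*,z_i)+A(z_i,\cdot)$ on $W_0$ is a comparison function at $(X(s),p_i)$. So Lemma~\ref{lem:compare} applies with $\pi_i(\tau)=A_x(z_i,X(\tau))$ up to and including $r=t_1$. The $\pi_i(\tau)$ and $\bar\pi(\tau)$ lie in the convex set $B_0$ for $s\le\tau\le t_1$. Constants below do not depend on $s$, $\tau$ or the number of indices.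

\medskip\noindent\textbf{Step 1: $J$ is almost constant.}
\emph{For $s$ as above and $s\le\tau\le t_1$,}
\begin{equation}\label{eq:A}
\tfrac{15}{16}J(s)\le J(\tau)\le2J(s).
\end{equation}
Expand $H(X(\tau),\cdot)$ at $\bar\pi$ to second order. In $\sum\lambda_i[H(X,\pi_i)-H(X,\bar\pi)]$ the linear terms cancel, and ($\alpha$) gives
\begin{equation}\label{eq:JVar}
\tfrac12(1-\kappa)\operatorname{Var}(N^{1/2}\pi(\tau))\le J(\tau)\le\tfrac12(1+\kappa)\operatorname{Var}(N^{1/2}\pi(\tau)).
\end{equation}
By ($\beta$), the map $z\mapsto N^{1/2}(A_x(z,X(\tau))-\Psi z)$ is $\kappa$-Lipschitz on the ball $U_0$. Hence, by the remarks after \eqref{eq:var},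
\[
\operatorname{Var}(N^{1/2}\pi(\tau)-\Lambda z)^{1/2}\le\kappa\operatorname{Var}(z)^{1/2}\le C_0\kappa D,\qquad D:=\operatorname{Var}(\Lambda z)^{1/2},
\]
and therefore
\[
(1-C_0\kappa)D\le\operatorname{Var}(N^{1/2}\pi(\tau))^{1/2}\le(1+C_0\kappa)D .
\]
The point is that $D$ does not depend on $\tau$, because the labels $z_i$ and the weights $\lambda_i$ are fixed. For $C_0\kappa<1$, \eqref{eq:JVar} at $\tau$ and at $s$ shows that $J(\tau)/J(s)$ lies in $[\rho,\rho^{-1}]$ with
\[
\rho=\frac{(1-\kappa)(1-C_0\kappa)^2}{(1+\kappa)(1+C_0\kappa)^2}.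
\]
Fix $\kappa$ so small that $\rho\ge\frac{15}{16}$. This proves \eqref{eq:A}.

\medskip\noindent\textbf{Step 2: $J$ varies slowly.}
\emph{There is $C$ such that, for $s$ as above and $s\le\tau\le t_1$,}
\begin{equation}\label{eq:B}
J(\tau)\ge J(s)-C(\tau-s)\sqrt{J(s)} .
\end{equation}
We have $J(\tau)=\Gamma(X(\tau))$ with $\Gamma\in C^1(W_0)$. Writing $\pi_i=A_x(z_i,X)$ and $H_X=(H_t,H_x)$,
\[
\nabla_X\Gamma=\sum_i\lambda_i\big[H_X(X,\pi_i)-H_X(X,\bar\pi)\big]+\sum_i\lambda_i\big[H_p(X,\pi_i)-H_p(X,\bar\pi)\big]\,\partial_X\pi_i .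
\]
As $H\in C^2$, the maps $H_X$ and $H_p$ are locally Lipschitz in $p$; as $A\in C^2$, the derivatives $\partial_X\pi_i=A_{xX}(z_i,X)$ are bounded on $U_0\times W_0$. So along $X([s,t_1])$, by the Cauchy--Schwarz inequality, \eqref{eq:JVar} and \eqref{eq:A},
\[
|\nabla_X\Gamma|\le C\sum_i\lambda_i|\pi_i-\bar\pi|\le C\operatorname{Var}(\pi)^{1/2}\le C\sqrt{J(\tau)}\le C\sqrt{J(s)} ,
\]
where $C$ may change from one inequality to the next. Since $X(\cdot)$ is Lipschitz on $[t_0,t_1]$, integration gives \eqref{eq:B}.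

\medskip\noindent\textbf{Step 3: the integrated inequality.}
By Lemma~\ref{lem:compare}, $J(s)=\delta(s)$, \eqref{eq:A} and \eqref{eq:B}: for all $s<t_1$ close to $t_1$ with $\delta(s)>0$,
\begin{equation}\label{eq:mean}
\int_s^{t_1}\delta\,d\tau\ge\big(1-e(s)\big)(t_1-s)\,\delta(s),\qquad e(s)=\min\Big\{\frac1{16},\ \frac{C(t_1-s)}{\sqrt{\delta(s)}}\Big\}.
\end{equation}
In words: the mean of $\delta$ over $[s,t_1]$ is at least almost $\delta(s)$. So if $\delta(s)$ is the largest value of $\delta$ on a left neighborhood of $t_1$ containing $s$, then $\delta$ must be almost as large again closer to $t_1$.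

\medskip\noindent\textbf{Step 4: dyadic iteration.}
Choose $k_0$ such that $2^{-k_0}\le t_1-t_0$ and \eqref{eq:mean} holds for all $s\in[t_1-2^{-k_0},t_1)$ with $\delta(s)>0$. For $k\ge k_0$ put $\ell=2^{-k}$ and
\[
\mu_k=\sup_{[t_1-\ell,t_1)}\delta .
\]
By \eqref{eq:contra}, $\mu_k>0$. Since $\delta(\cdot)$ is upper semicontinuous on $[t_1-\ell,t_1]$ and $\delta(t_1)=0$, the supremum is finite and is attained at some $s\in[t_1-\ell,t_1)$. Put $h=t_1-s\in(0,\ell]$.

If $h\le\ell/2$, then $\mu_{k+1}\ge\delta(s)=\mu_k$. If $h>\ell/2$, we bound $\delta$ by $\mu_k$ on $[s,t_1-\frac\ell2]$ and by $\mu_{k+1}$ on $[t_1-\frac\ell2,t_1)$, and use \eqref{eq:mean}: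
\[
(1-e(s))\,h\,\mu_k\le\int_s^{t_1}\delta\,d\tau\le\Big(h-\frac\ell2\Big)\mu_k+\frac\ell2\,\mu_{k+1}.
\]
Hence $\mu_{k+1}\ge\big(1-\frac{2h}\ell e(s)\big)\mu_k\ge(1-2e(s))\mu_k$. Since $\delta(s)=\mu_k$ and $h\le2^{-k}$, in both cases
\[
\mu_{k+1}\ge(1-2e_k)\mu_k,\qquad e_k:=\min\Big\{\frac1{16},\ C2^{-k}\mu_k^{-1/2}\Big\}\qquad(k\ge k_0).
\]
As $2e_k\le\frac18$, this gives first $\mu_k\ge c\,(7/8)^k$ with some $c>0$. So $\mu_k$ cannot decay nearly as fast as $4^{-k}$, and the second bound on $e_k$ becomes effective: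
\[
e_k\le C'2^{-k}(8/7)^{k/2}=C'(2/7)^{k/2},\qquad\sum_ke_k<\infty .
\]
All factors $1-2e_k$ are at least $\frac78$, so $\prod_{k\ge k_0}(1-2e_k)>0$ and $\inf_k\mu_k>0$. But $\mu_k\to0$ by \eqref{eq:contra}. This contradiction proves the proposition.
\end{proof}

Both bounds on $e_k$ are needed in the iteration: the first alone is compatible with geometric decay of $\mu_k$, the second alone with $\mu_k$ of order $4^{-k}$, as for $y=(t_1-t)^2$.

\section{Rates for smoother Hamiltonians}\label{sec:rates}

We prove Theorem~\ref{thm:rate}(i) by computing $J'_+$. Put $p(s)=L_v(X(s),v(s))$, which is $p^*$ of Lemma~\ref{lem:defect} at $X(s)$.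

\begin{lemma}\label{lem:Jprime}
In the situation of Lemma~\ref{lem:compare}, suppress the argument $X(s)$ in $H$ and put $p=p(s)$, $v=v(s)=H_p(p)$, $V_i=H_p(p_i)$ and $g(\cdot)=H_t(\cdot)+H_x(\cdot)\cdot v$. Then
\[
J'_+(s)=\sum_i\lambda_i[g(p_i)-g(p)]-\sum_i\lambda_i(V_i-v)\cdot H_x(p_i)-\sum_i\lambda_i\,\nabla_x^2a_i(X(s))(V_i-v)\cdot(V_i-v).
\]
\end{lemma}

\begin{proof}
Differentiating $\partial_ta_i+H(t,x,\nabla_xa_i)=0$ in $x$ gives $\partial_t\nabla_xa_i=-H_x(p_i)-\nabla_x^2a_i\,V_i$ at $X(s)$. As $\pi_i(\tau)=\nabla_xa_i(X(\tau))$, we get $(\dot\pi_i)_+(s)=-H_x(p_i)+\nabla_x^2a_i\,(v-V_i)$. Since $\bar\pi(s)=p$ and $H_p(p)=v$, the chain rule gives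
\begin{align*}
J'_+(s)&=\sum_i\lambda_i\big[g(p_i)+V_i\cdot(\dot\pi_i)_+\big]-g(p)-v\cdot\sum_i\lambda_i(\dot\pi_i)_+\\
&=\sum_i\lambda_i[g(p_i)-g(p)]+\sum_i\lambda_i(V_i-v)\cdot(\dot\pi_i)_+ .
\end{align*}
Insert the formula for $(\dot\pi_i)_+$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rate}(i)]
Let $T>t_0$. For $s\in[t_0,T]$ the points $X(s)$, the momenta $p_i$ and $p$, and the velocities $v$ stay in compact sets, and by Corollary~\ref{cor:exist} we may take $|\nabla_x^2a_i(X(s))|\le C$ uniformly. Put $E=\sum\lambda_i|p_i-p|^2$. Recall that $\sum\lambda_i(p_i-p)=0$; since $H_{pp}$ is bounded below by a positive constant on compact sets, \eqref{eq:jensen} gives $\delta(s)\ge cE$ with $c>0$. We show that each of the three sums in Lemma~\ref{lem:Jprime} is $O(E)$, uniformly in $s$.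

The third sum is $O(E)$ because $H_p$ is locally Lipschitz in $p$. If $H=H(p)$, the first two sums vanish. Otherwise $g$ and $H_p$ have derivatives in $p$ that are Lipschitz on compact sets, uniformly in $s$. Hence
\[
\sum_i\lambda_i[g(p_i)-g(p)]=\sum_i\lambda_i\big[g(p_i)-g(p)-g_p(p)\cdot(p_i-p)\big]=O(E).
\]
For the second sum write
\[
\sum_i\lambda_i(V_i-v)\cdot H_x(p_i)=\sum_i\lambda_i(V_i-v)\cdot\big(H_x(p_i)-H_x(p)\big)+H_x(p)\cdot\sum_i\lambda_i\big(H_p(p_i)-H_p(p)\big).
\]
The first term on the right is $O(E)$ because $H_p$ and $H_x$ are locally Lipschitz in $p$. In the second, the linear part $\sum\lambda_iH_{pp}(p)(p_i-p)$ vanishes and the rest is $O(E)$.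

By Lemma~\ref{lem:dini}(ii), $\overline D\delta\ge J'_+\ge-CE\ge-C\delta$ on $[t_0,T)$, where $C$ may change from one inequality to the next. With the last constant, \eqref{eq:product} gives $\overline D(e^{Ct}\delta)\ge0$. Since $\delta(\cdot)$ is upper semicontinuous, Lemma~\ref{lem:monotone} on subintervals of $[t_0,T]$ shows that $e^{Ct}\delta(t)$ is nondecreasing.
\end{proof}

\section*{Appendix: regularity of minimizers}

\begin{proof}[Proof of Lemma~\ref{lem:regularity}]
Let $\xi$ be a minimizer for $(t,x)$. We show that $\xi$ is Lipschitz by slowing it down where it is fast; the gain is governed by the energy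
\[
\mathcal E(s,y,w)=w\cdot L_v(s,y,w)-L(s,y,w).
\]

\emph{$\mathcal E\to\infty$ as $|w|\to\infty$, uniformly for $(s,y)$ in compact sets.} For a unit vector $e$ put $f(r)=L(s,y,re)$. Then $\mathcal E(s,y,re)=rf'-f$ is nondecreasing in $r>0$, as its derivative is $rf''$, and $(f/r)'=\mathcal E(s,y,re)/r^2$. If $\mathcal E(s,y,Re)\le m$ with $R\ge1$, then $\mathcal E(s,y,re)\le m$ for $r\le R$, and so
\[
\frac{\theta(R)-c_0}R\le\frac{f(R)}R\le f(1)+|m| .
\]
This bounds $R$, uniformly in $e$ and in $(s,y)$ from a compact set.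

\emph{Reparametrization.} Suppose that $F_k=\{s\in[0,t]:|\dot\xi(s)|>k\}$ has positive measure for every $k$; note that $|F_k|\to0$. Fix $R_0$ such that $G=\{|\dot\xi|\le R_0\}$ has measure $|G|\ge t/2$. For $k\ge R_0$ so large that $|F_k|\le|G|/2$ put
\[
\alpha=2\ \text{ on }F_k,\qquad\alpha=1-\frac{|F_k|}{|G|}\in[\tfrac12,1]\ \text{ on }G,\qquad\alpha=1\ \text{ elsewhere}.
\]
Then $\int_0^t\alpha\,ds=t$, and $\vartheta(s)=\int_0^s\alpha$ satisfies $|\vartheta(s)-s|\le|F_k|$. Define $\zeta$ by $\zeta(\vartheta(s))=\xi(s)$. This is an admissible arc with $\zeta(0)=\xi(0)$ and $\zeta(t)=x$. Substituting $\sigma=\vartheta(s)$ in its action, we find that the action of $\zeta$ minus that of $\xi$ is $I_1+I_2$, where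
\begin{align*}
I_1&=\int_0^t\alpha\big[L(\vartheta,\xi,\dot\xi/\alpha)-L(s,\xi,\dot\xi/\alpha)\big]ds,\\
I_2&=\int_0^t\big[\alpha L(s,\xi,\dot\xi/\alpha)-L(s,\xi,\dot\xi)\big]ds .
\end{align*}

\emph{Estimate of $I_1$.} If $M=0$, then $I_1=0$. If $M>0$, then $1+L\ge0$, and $|L_t|\le M(1+L)$ with Gronwall's lemma bounds the integrand by $2Me^{Mt}|F_k|\,(1+L(s,\xi,\dot\xi/\alpha))$. Here $L(s,\xi,\dot\xi/2)\le\frac12L(s,\xi,\dot\xi)+\frac12L(s,\xi,0)$ on $F_k$ by convexity, $|\dot\xi/\alpha|\le2R_0$ on $G$, and $\alpha=1$ elsewhere. As $L(s,\xi,\dot\xi)$ is integrable, $I_1\le C'|F_k|$ with $C'$ independent of $k$.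

\emph{Estimate of $I_2$.} We have $\frac{d}{d\alpha}\big(\alpha L(s,y,w/\alpha)\big)=-\mathcal E(s,y,w/\alpha)$. Integrating from $1$ to $\alpha=2$, the integrand on $F_k$ is at most $-m_k$, where
\[
m_k=\inf\{\mathcal E(s,y,w):s\in[0,t],\ y\in\xi([0,t]),\ |w|\ge k/2\}\to\infty .
\]
On $G$ it is at most $C''(1-\alpha)=C''|F_k|/|G|$, where $C''\ge0$ bounds $\mathcal E(s,y,w)$ from above for $s\in[0,t]$, $y\in\xi([0,t])$, $|w|\le2R_0$; elsewhere it is zero. So $I_2\le(C''-m_k)|F_k|$.

For large $k$ the total $I_1+I_2\le(C'+C''-m_k)|F_k|$ is negative, contradicting minimality. Hence $|F_k|=0$ for some $k$, and $\xi$ is Lipschitz.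

\emph{Conclusion.} For a Lipschitz minimizer the du Bois-Reymond equation holds: for a constant $c$ and almost every $s$,
\[
L_v(s,\xi,\dot\xi)=c+\int_0^sL_x(\sigma,\xi,\dot\xi)\,d\sigma=:p(s).
\]
By \eqref{eq:dual}, $\dot\xi=H_p(s,\xi,p)$ almost everywhere, with a continuous right-hand side. So $\xi\in C^1$, the identities hold everywhere, and $\dot p=L_x(s,\xi,\dot\xi)=-H_x(s,\xi,p)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Singular Dynamics For The Hamilton--Jacobi Equation}, \texttt{http://staff.www.ltu.se/\textasciitilde{}norbert/stromberg-talk.pdf}.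
\bibitem{CS} Cannarsa and Sinestrari, \emph{Semiconcave Functions, Hamilton--Jacobi Equations, and Optimal Control}, Chapters 2--3.
\end{thebibliography}
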